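
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Partitionable graphs with clique number three and no critical clique}


\begin{abstract}
It has been conjectured that every $(\alpha,3)$-partitionable graph has a critical clique, that is, a triangle which is the middle triangle of a gem. We disprove this by constructing a $(35,3)$-partitionable graph on $106$ vertices without critical cliques. The construction glues together systems of triples by a sum operation that destroys selected overlaps of triangles. The same operation gives examples for every $\alpha=35i+36j$ with $i,j\ge 0$ and $i+j\ge1$, in particular for every $\alpha\ge 1190$.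
\end{abstract}

\section{The question and the answer}

All graphs are finite and simple. Let $\alpha,\omega\ge 2$ be integers. A graph $G$ is \emph{$(\alpha,\omega)$-partitionable} if it has exactly $\alpha\omega+1$ vertices and, for every vertex $v$, the graph $G-v$ can be partitioned into $\alpha$ cliques of size $\omega$ and also into $\omega$ stable sets of size $\alpha$. Then $\omega$ is the clique number and $\alpha$ the stability number of $G$.

We study the case $\omega=3$, and we take the known characterization of critical cliques in this case as their definition. A triangle $\{b,c,d\}$ of an $(\alpha,3)$-partitionable graph is \emph{critical} if there are vertices $a\ne e$ outside $\{b,c,d\}$ such that $\{a,b,c\}$ and $\{c,d,e\}$ are triangles as well. The five vertices then carry a \emph{gem}: the vertex $c$ is joined to all vertices of the path $a$--$b$--$d$--$e$, and $\{b,c,d\}$ is the middle triangle. (The definition does not require $a$ and $e$ to be nonadjacent.) The following conjecture is posed in \cite{rutcor}.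

\medskip
\noindent\textbf{Conjecture.} \emph{Every $(\alpha,3)$-partitionable graph has a critical clique.}
\medskip

The simplest examples are consistent with it. On the vertex set $\mathbb Z_{3\alpha+1}$ with $\alpha\ge2$, join $i$ and $j$ if they differ by $\pm1$ or $\pm2$. This graph is $(\alpha,3)$-partitionable (Example~\ref{ex:cyclic}), and \emph{every} triangle $\{i,i+1,i+2\}$ is critical: take $b=i$, $c=i+1$, $d=i+2$, $a=i-1$, $e=i+3$. There is also a natural way to enlarge a partitionable graph of the kind considered below by three vertices, which we call inserting a $K_4$; each insertion creates a new gem. Nevertheless the conjecture is false.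

\begin{theorem}\label{thm:main}
There is a $(35,3)$-partitionable graph, on $106$ vertices, without a critical clique.
\end{theorem}

\begin{theorem}\label{thm:large}
For all integers $i,j\ge0$ with $i+j\ge1$ there is a $(35i+36j,3)$-partitionable graph without critical cliques. In particular, one exists for every $\alpha\ge1190$.
\end{theorem}

\paragraph{The idea.} We describe a graph by its triangles, which we call lines, together with the stable sets used in the partitions (Section~\ref{sec:systems}). Two lines are twins if they share two points. A critical triangle is a line with two twins, so we need a system in which the twin pairs form a matching. A sum operation (Section~\ref{sec:sums}) glues two systems and destroys some of their twin pairs. Inserting a $K_4$ is its smallest instance (Section~\ref{sec:insert}). It can destroy twin pairs at two places, which we may choose subject to certain disjointness conditions, but it leaves behind one new gem. We use one of the two places to dismantle the gem left by the previous insertion, and the other to destroy one twin pair of the cyclic example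 on $22$ points. Thus the gem travels, cleaning up as it goes, and after eleven insertions exactly one line with two twins is left (Section~\ref{sec:chain}). A further insertion would only replace this gem by a new one. But in the last step we may glue in the almost clean system itself instead of a $K_4$, and this leaves no gem at all (Section~\ref{sec:counter}).

\section{Systems of lines}\label{sec:systems}

\begin{definition}
A \emph{system} with parameter $\alpha\ge1$ consists of a set $V$ of $n=3\alpha+1$ points, a family of $n$ three-element subsets of $V$ called \emph{lines}, with every point on exactly three lines, and a set $S_L\subseteq V$ for every line $L$ such that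
\begin{equation}\label{eq:one}
S_L\cap L=\emptyset,\qquad |S_L\cap L'|=1\quad\text{for all lines }L'\ne L .
\end{equation}
For $x\in V$ we put $M_x=\{L: x\in S_L\}$.
\end{definition}

By \eqref{eq:one} different members of the family are different subsets. The definition asks only how the sets $S_L$ meet lines; all partitions needed later follow by linear algebra.

\begin{lemma}\label{lem:dual}
Let $A$ be the $n\times n$ line--point incidence matrix of a system, and let $Y$ be the matrix whose rows are the incidence vectors of the sets $S_L$.
\begin{enumerate}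
\item[(a)] $A$ and $Y$ are nonsingular.
\item[(b)] For every point $w$, the three sets $S_L$ with $L\ni w$ partition $V\setminus\{w\}$.
\item[(c)] $|S_L|=\alpha$ for every line $L$, and for every point $x$ the set $M_x$ consists of $\alpha$ lines that partition $V\setminus\{x\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $J$ be the all-one matrix and $I$ the identity. Condition \eqref{eq:one} says $AY^{T}=J-I$. Since $J-I$ has the eigenvalues $n-1$ and $-1$, it is nonsingular, which gives (a). Rows and columns of $A$ have sum $3$, so $AJ=JA=3J$, whence $A^{-1}J=\frac13J$ and $A^{-1}JA=J$. Therefore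
\[
Y^{T}A=A^{-1}(AY^{T})A=A^{-1}(J-I)A=J-I .
\]
The entry of $Y^TA$ at $(x,w)$ is the number of lines $L$ with $x\in S_L$ and $w\in L$. It is $1$ for $x\ne w$ and $0$ for $x=w$. Reading this for fixed $w$ gives (b). Reading it for fixed $x$ shows that the lines of $M_x$ partition $V\setminus\{x\}$, so $3|M_x|=n-1$ and $|M_x|=\alpha$. Finally, counting incidences of points of $S_L$ with lines in \eqref{eq:one} gives $3|S_L|=n-1$, so $|S_L|=\alpha$.
\end{proof}

\begin{lemma}\label{lem:graph}
Let $\alpha\ge2$ and let $G$ be the graph of a system: two points are adjacent if and only if they lie on a common line. Then $G$ is $(\alpha,3)$-partitionable, with clique number $3$ and stability number $\alpha$, and its triangles are exactly the lines.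
\end{lemma}

\begin{proof}
Every $S_L$ is stable, because it meets each line at most once. For a vertex $x$, the $\alpha$ lines of $M_x$ partition $G-x$ into triangles, and the sets $S_L$ with $L\ni x$ partition it into three stable sets of size $\alpha$. So $G$ is $(\alpha,3)$-partitionable. A stable set missing some vertex $x$ meets each of the $\alpha$ triangles in $M_x$ at most once, and $V$ is not stable, so the stability number is $\alpha$.

Let $Q$ be a clique. It meets each $S_L$ at most once, and each point $x$ lies in $|M_x|=\alpha$ of these sets, so $\alpha|Q|\le n=3\alpha+1$. As $\alpha\ge2$, this gives $|Q|\le3$. If $|Q|=3$, then exactly one of the $3\alpha+1$ sets, say $S_{L_0}$, misses $Q$, and all others meet it once. By \eqref{eq:one} the same is true of $L_0$, so the incidence vectors satisfy $Y1_Q=Y1_{L_0}$, and $Q=L_0$ since $Y$ is nonsingular.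
\end{proof}

Call two lines $L\ne L'$ \emph{twins}, and $\{L,L'\}$ a \emph{twin pair}, if $|L\cap L'|=2$.

\begin{lemma}\label{lem:twins}
For $\alpha\ge2$, the graph of a system has a critical clique if and only if some line has at least two twins.
\end{lemma}

\begin{proof}
Let $\{b,c,d\}$ be critical, with $a,e$ as in the definition. By Lemma~\ref{lem:graph} the triangles $\{b,c,d\}$, $\{a,b,c\}$, $\{c,d,e\}$ are lines. The last two are distinct, as $b\notin\{c,d,e\}$, and both are twins of the first.

Conversely, let $L'\ne L''$ be twins of $L$. If $L\cap L'=L\cap L''=\{b,c\}$, then the three lines $L,L',L''$ are all the lines through $b$ and also all the lines through $c$, so $A$ has two equal columns, contrary to Lemma~\ref{lem:dual}(a). Hence $L\cap L'$ and $L\cap L''$ are different pairs, and we can write $L=\{b,c,d\}$, $L'=\{a,b,c\}$, $L''=\{c,d,e\}$ with $a,e\notin L$. If $a=e$, then $\{a,b,c,d\}$ is a clique of size $4$, contrary to Lemma~\ref{lem:graph}. So $L$ is critical.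
\end{proof}

We call a system \emph{gem-free} if every line has at most one twin, that is, if the twin pairs are pairwise disjoint. By Lemmas~\ref{lem:graph} and~\ref{lem:twins}, \emph{a gem-free system with parameter $\alpha\ge2$ yields an $(\alpha,3)$-partitionable graph without critical cliques}. The rest of the paper constructs gem-free systems.

\begin{example}[cyclic systems]\label{ex:cyclic}
Let $n=3\alpha+1$. On $\mathbb Z_n$ take the lines $T_i=\{i,i+1,i+2\}$ and the sets
\[
S_{T_i}=D_i=\{i+3,i+6,\dots,i+3\alpha\}.
\]
Going around the cycle, consecutive elements of $D_i$ differ by $3$, except for one gap of length $4$ from $i+3\alpha$ to $i+3+n$, which encloses exactly $T_i$. So $D_i$ misses $T_i$ and meets every other block of three consecutive points once. This is a system, denoted $\mathcal C_\alpha$. For $\alpha=1$ it is $K_4$ with all its triples as lines, and $S_L$ consists of the point outside $L$. For $\alpha\ge2$ the twins of $T_i$ are $T_{i-1}$ and $T_{i+1}$, so the twin pairs form one cycle of length $n$.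
\end{example}

\section{Sums}\label{sec:sums}

We write $K-x+y$ for $(K\setminus\{x\})\cup\{y\}$. To glue a \emph{guest} system $\mathcal H$ into a \emph{host} system $\mathcal G$, we open both. In the guest we remove a point $v$ and one line $T=\{v,p,q\}$ through it. The other two lines $P,Q$ through $v$ then lack a point each, and the points $p,q$ lack a line each. In the host we remove two incidences $a\in Z$ and $e\in X$. Now $Z,X$ lack a point each, and $a,e$ lack a line each. The missing parts fit together. We only have to find out when the sets $S_L$ can be extended as well.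

\paragraph{Guest data.} Fix a point $v$ of $\mathcal H$ and a line $T$ through it, and let $P,Q$ be the other lines through $v$. The set $S_P$ meets $T$ once and avoids $v$, so it contains exactly one of the two other points of $T$. The same holds for $S_Q$. As $S_P\cap S_Q=\emptyset$ by Lemma~\ref{lem:dual}(b), we may name the points of $T=\{v,p,q\}$ such that
\[
p\in S_P,\qquad q\in S_Q .
\]
Consequently $p\notin P\cup S_Q\cup S_T$ and $q\notin Q\cup S_P\cup S_T$. Also $V_{\mathcal H}\setminus\{v\}=S_T\sqcup S_P\sqcup S_Q$.

\paragraph{Host data.} A pair of incidences $(a,Z),(e,X)$ of $\mathcal G$, meaning $a\in Z$ and $e\in X$, is \emph{admissible} if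
\begin{enumerate}
\item[(i)] $S_X\cap S_Z=\emptyset$;
\item[(ii)] $M_a\cap M_e=\emptyset$;
\item[(iii)] $a\notin S_X$;
\item[(iv)] $e\notin S_Z$.
\end{enumerate}
Then $X\ne Z$ and $a\ne e$, because the sets $S_X$ and $M_a$ are not empty. Put $R=V_{\mathcal G}\setminus(S_X\cup S_Z)$. By (i), $V_{\mathcal G}=S_Z\sqcup S_X\sqcup R$.

\paragraph{The sum.} The points are $V_{\mathcal G}\sqcup(V_{\mathcal H}\setminus\{v\})$. The lines are those of $\mathcal G$ and those of $\mathcal H$ other than $T$, where four of them are modified:
\[
Z^*=Z-a+p,\qquad X^*=X-e+q,\qquad P^*=P-v+a,\qquad Q^*=Q-v+e .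
\]
Each host set $S_L$ is extended by one of the three parts of the guest, and each guest set by one of the three parts of the host. Which one is dictated by the modified lines. For instance, if $L$ is a host line with $a\in S_L$, then $Z^*$ has lost its point of $S_L$, so the added part must contain $p$; and $P^*$ already contains the point $a$ of $S_L$, so the added part must avoid $P$. Only $S_P$ qualifies. In full:
\begin{align*}
L\in\mathcal G:&\qquad S^*_L=\begin{cases}S_L\cup S_T&\text{if }a,e\notin S_L,\\ S_L\cup S_P&\text{if }a\in S_L,\\ S_L\cup S_Q&\text{if }e\in S_L;\end{cases}\\[4pt]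
L\in\mathcal H,\ L\ne T:&\qquad S^*_L=\begin{cases}S_L\cup S_Z&\text{if }p\in S_L,\\ S_L\cup S_X&\text{if }q\in S_L,\\ (S_L\setminus\{v\})\cup R&\text{if }v\in S_L.\end{cases}
\end{align*}
The host cases exclude each other by (ii), and exactly one guest case occurs because $|S_L\cap T|=1$.

\begin{example}[$K_4$ plus $K_4$]\label{ex:k4k4}
Let the host be $K_4$ on $\{a,e,x,z\}$ with $Z=\{a,e,z\}$ and $X=\{a,e,x\}$. Here $S_Z=\{x\}$ and $S_X=\{z\}$, while $M_a$ consists of the line missing $a$ and $M_e$ of the line missing $e$. So the pair is admissible, with $R=\{a,e\}$. Let the guest be $K_4$ on $\{v,p,q,c\}$. The line whose set is $\{p\}$ is $P=\{v,q,c\}$, and $Q=\{v,p,c\}$. Write $b=q$ and $d=p$. The sum has the seven lines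
\[
\{z,x,a\},\ X^*=\{x,a,b\},\ P^*=\{a,b,c\},\ \{b,c,d\},\ Q^*=\{c,d,e\},\ Z^*=\{d,e,z\},\ \{e,z,x\},
\]
the blocks of three consecutive points in the cyclic order $z,x,a,b,c,d,e$. Their sets $S^*$ are, in this order,
\[
\{e,b\},\ \{z,c\},\ \{x,d\},\ \{a,e\},\ \{z,b\},\ \{x,c\},\ \{a,d\},
\]
exactly the sets of the cyclic system $\mathcal C_2$.
\end{example}

\begin{lemma}\label{lem:sum}
The sum of a host with an admissible pair and a guest is a system with parameter $\alpha_{\mathcal G}+\alpha_{\mathcal H}$.
\end{lemma}

\begin{proof}
There are $n_{\mathcal G}+n_{\mathcal H}-1=3(\alpha_{\mathcal G}+\alpha_{\mathcal H})+1$ points and equally many lines. All lines have three points. The points $a,e,p,q$ lose the lines $Z,X,T,T$ and gain $P^*,Q^*,Z^*,X^*$, respectively, so every point is still on three lines. It remains to verify \eqref{eq:one}. The construction and the conditions (i)--(iv) are unchanged if we exchange $(a,Z,p,P)$ with $(e,X,q,Q)$, which exchanges (iii) and (iv). So four cases suffice.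

We first treat the unmodified lines in Cases 1--3. An unmodified host line is a line of $\mathcal G$ other than $Z,X$, and it meets only the host part of $S_L^*$. This part is $S_L$ in Cases 1 and 2, and $S_Z$ in Case 3. An unmodified guest line is a line of $\mathcal H$ other than $T,P,Q$, and it meets only the guest part of $S_L^*$. This part is $S_T$ in Case 1, $S_P$ in Case 2, and $S_L$ in Case 3. In each case \eqref{eq:one} for $\mathcal G$ and $\mathcal H$ shows that every unmodified line other than $L$ is met once, and that $L$, if unmodified, is not met. So in these cases only the modified lines remain.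

\emph{Case 1: $L\in\mathcal G$ and $a,e\notin S_L$.} Since $p,q\notin S_T$ and $a,e\notin S_L$, the lines $Z^*,X^*$ are met as often as $S_L$ meets $Z,X$. The set $S_T$ meets $P$ and $Q$ once each, not in $v$, and $a,e\notin S_L$. So $P^*$ and $Q^*$ are met once.

\emph{Case 2: $L\in\mathcal G$ and $a\in S_L$.} Then $L\ne Z$ as $a\in Z$, and $L\ne X$ by (iii). Also $e\notin S_L$ by (ii). On $Z^*$ the only point $a$ of $S_L\cap Z$ is lost and $p\in S_P$ is gained. The line $X^*$ contains the one point of $S_L\cap X$, which is not $e$, and $q\notin S_P$. On $P^*$ we have $S_P\cap P=\emptyset$ and the point $a\in S_L$. On $Q^*$ there is the one point of $S_P\cap Q$, which is not $v$, and $e\notin S_L$. So all four lines are met once. The case $e\in S_L$ is symmetric.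

\emph{Case 3: $L\in\mathcal H$ and $p\in S_L$.} Then $v,q\notin S_L$, and $L\ne Q$ because $p\notin S_Q$. On $Z^*$ we have $S_Z\cap Z=\emptyset$ and the point $p$. The line $X^*$ contains the one point of $S_Z\cap X$, which is not $e$ by (iv), and $q\notin S_L$. On $P^*$ we have $a\notin S_Z$ and $v\notin S_L$, so $P^*$ is met $|S_L\cap P|$ times, that is, once if $L\ne P$ and never if $L=P$. On $Q^*$ we have $e\notin S_Z$, $v\notin S_L$ and $|S_L\cap Q|=1$. The case $q\in S_L$ is symmetric.

\emph{Case 4: $L\in\mathcal H$ and $v\in S_L$.} Then $L\notin\{T,P,Q\}$ and $p,q\notin S_L$. By (i), $|R\cap K|=3-|S_X\cap K|-|S_Z\cap K|$ for every host line $K$. This is $1$ for $K\ne X,Z$ and $2$ for $K\in\{X,Z\}$. Since $a\in Z$ and $e\in X$, conditions (iii) and (iv) give $a,e\in R$. So unmodified host lines are met once, and so are $Z^*$ and $X^*$, which have lost $a$ and $e$, respectively. On $P^*$ the only point $v$ of $S_L\cap P$ is lost and $a\in R$ is gained; likewise $e$ on $Q^*$. Unmodified guest lines do not contain $v$, so they are met by $S_L\setminus\{v\}$ as by $S_L$.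
\end{proof}

The use of the conditions is visible: (ii) separates the host cases, and (iii), (iv) keep $a,e$ in $R$ and keep $S_X\cap Z$, $S_Z\cap X$ away from the removed incidences. Without (i), every line through a common point of $S_X$ and $S_Z$ would meet $R$ twice, and Case 4 would fail.

We now see what happens to twins. Say that an incidence $(x,K)$ \emph{breaks} a twin pair $\{K,K'\}$ if $x\in K\cap K'$.

\begin{lemma}\label{lem:sumtwins}
The twin pairs of the sum are exactly the following (lines being identified with their modified versions).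
\begin{enumerate}
\item[(a)] The host twin pairs that are broken neither by $(a,Z)$ nor by $(e,X)$.
\item[(b)] The guest twin pairs that do not involve $T$ and are different from $\{P,Q\}$.
\item[(c)] The mixed pair $\{X^*,P^*\}$ if $a\in X$ and $q\in P$, and the mixed pair $\{Z^*,Q^*\}$ if $e\in Z$ and $p\in Q$.
\end{enumerate}
The pairs in {\rm (a)} and {\rm (b)} keep their two common points.
\end{lemma}

\begin{proof}
Among host lines, the new point $p$ is only on $Z^*$ and $q$ only on $X^*$. So the intersection of two host lines gains nothing. It loses $a$ if one of them is $Z$ and $a$ was common, and $e$ if one of them is $X$ and $e$ was common. Among guest lines, $a$ is only on $P^*$ and $e$ only on $Q^*$, so an intersection can only lose $v$, and the two lines other than $T$ through $v$ are $P$ and $Q$. This gives (a) and (b).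

A host line and a guest line can share only points of $\{a,e,p,q\}$. A guest line contains at most one of $a,e$, namely $a$ on $P^*$ or $e$ on $Q^*$. A host line contains at most one of $p,q$, namely $p$ on $Z^*$ or $q$ on $X^*$. So for two common points the host line is $Z^*$ or $X^*$ and the guest line is $P^*$ or $Q^*$. The combinations $Z^*,P^*$ and $X^*,Q^*$ are impossible since $p\notin P$ and $q\notin Q$. The lines $X^*,P^*$ share $a$ and $q$ if and only if $a\in X$ and $q\in P$, and $Z^*,Q^*$ share $e$ and $p$ if and only if $e\in Z$ and $p\in Q$.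
\end{proof}

\section{Inserting a \texorpdfstring{$K_4$}{K4}, and how a gem travels}\label{sec:insert}

Take as guest the system $K_4$ on $\{v,p,q,c\}$, where $P=\{v,q,c\}$ and $Q=\{v,p,c\}$ as in Example~\ref{ex:k4k4}, and put $b=q$, $d=p$. The sum is called the \emph{$K_4$-insertion} at $(a,Z),(e,X)$. See Figure~\ref{fig:insert}. It adds the points $b,c,d$ and the lines
\[
A=\{a,b,c\},\qquad B=\{b,c,d\},\qquad C=\{c,d,e\},
\]
replaces $a$ by $d$ in $Z$, and replaces $e$ by $b$ in $X$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15,every node/.style={font=\small}]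
\begin{scope}
\draw[fill=gray!15] (0,0)--(-0.4,1.7)--(0.4,2)--cycle;
\draw[fill=gray!15] (3,0)--(2.6,2)--(3.4,1.7)--cycle;
\foreach \x/\y in {0/0,-0.4/1.7,0.4/2,3/0,2.6/2,3.4/1.7} \fill (\x,\y) circle (1.5pt);
\node[below] at (0,0) {$a$};
\node[below] at (3,0) {$e$};
\node at (0,1.35) {$Z$};
\node at (3,1.35) {$X$};
\end{scope}
\begin{scope}[xshift=5.6cm]
\draw[fill=gray!15] (0,0)--(1,0.5)--(1.5,-0.7)--cycle;
\draw[fill=gray!40] (1,0.5)--(2,0.5)--(1.5,-0.7)--cycle;
\draw[fill=gray!15] (2,0.5)--(3,0)--(1.5,-0.7)--cycle;
\draw (2,0.5)--(-0.4,1.7)--(0.4,2)--cycle;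
\draw[dashed] (1,0.5)--(2.6,2)--(3.4,1.7)--cycle;
\foreach \x/\y in {0/0,-0.4/1.7,0.4/2,3/0,2.6/2,3.4/1.7,1/0.5,2/0.5,1.5/-0.7} \fill (\x,\y) circle (1.5pt);
\node[below] at (0,0) {$a$};
\node[below] at (3,0) {$e$};
\node[left] at (1,0.55) {$b$};
\node[right] at (2,0.55) {$d$};
\node[below] at (1.5,-0.7) {$c$};
\node at (0.85,0) {$A$};
\node at (1.5,0.15) {$B$};
\node at (2.15,0) {$C$};
\node at (0.3,1.68) {$Z^*$};
\node at (2.7,1.68) {$X^*$};
\end{scope}
\end{tikzpicture}
\caption{A $K_4$-insertion. Left: the incidences of $a$ with the line $Z$ and of $e$ with the line $X$ are chosen (drawn here for disjoint $Z$ and $X$). Right: three points $b,c,d$ and three lines $A,B,C$ are added; $Z$ now contains $d$ instead of $a$ (solid), and $X$ contains $b$ instead of $e$ (dashed). The lines $A,B,C$ form a gem.}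
\label{fig:insert}
\end{figure}

In the guest, $S_T=\{c\}$, $S_P=\{d\}$, $S_Q=\{b\}$, and the set of the line $\{b,c,d\}$ is $\{v\}$. The definition of the sum therefore becomes, with old sets and the old point set $V$ on the right-hand sides:
\begin{itemize}
\item for an old line $L$, the set $S_L$ gains $d$ if $a\in S_L$, gains $b$ if $e\in S_L$, and gains $c$ otherwise;
\item $S_A=S_Z\cup\{d\}$, \quad $S_C=S_X\cup\{b\}$, \quad $S_B=V\setminus(S_X\cup S_Z)$.
\end{itemize}
Read from the side of the points, this says:
\begin{itemize}
\item for an old point $x$, the set $M_x$ gains $A$ if $x\in S_Z$, gains $C$ if $x\in S_X$, and gains $B$ otherwise;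
\item $M_d=M_a\cup\{A\}$, \quad $M_b=M_e\cup\{C\}$, with the old sets $M_a,M_e$ on the right.
\end{itemize}
So, as far as old lines are concerned, $d$ is a copy of $a$ and $b$ is a copy of $e$. On old points, $S_A$ is a copy of $S_Z$ and $S_C$ is a copy of $S_X$.

By Lemma~\ref{lem:sumtwins}, a $K_4$-insertion always creates the twin pairs
\begin{equation}\label{eq:newtwins}
\{A,B\}\ \text{ with }A\cap B=\{b,c\},\qquad \{B,C\}\ \text{ with }B\cap C=\{c,d\}.
\end{equation}
If $a\notin X$ and $e\notin Z$, there are no other new ones. (In Example~\ref{ex:k4k4} we had $a\in X$ and $e\in Z$, and indeed two mixed twin pairs appeared.) In particular the line $B$ is a gem's middle triangle after every insertion. The point is that the next insertion can use $(b,A)$ or $(d,C)$ as one of its incidences, provided the resulting pair is admissible. This breaks one of the pairs \eqref{eq:newtwins} and dismantles that gem.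

\begin{example}[the first two steps]\label{ex:steps}
From now on the base is $\mathcal W_0=\mathcal C_7$ on $\mathbb Z_{22}$. Its twin pairs are
\[
F_f=\{T_{f-1},T_f\},\qquad T_{f-1}\cap T_f=\{f,f+1\}\qquad(f\in\mathbb Z_{22}).
\]

\emph{Step 0.} Insert a $K_4$ at $(a_0,Z_0)=(0,T_0)$ and $(e_0,X_0)=(17,T_{17})$. We have
\[
S_{Z_0}=D_0=\{3,6,9,12,15,18,21\},\qquad S_{X_0}=D_{17}=\{20,1,4,7,10,13,16\}.
\]
These are disjoint, $0\notin D_{17}$ and $17\notin D_0$. Next, $g\in D_y$ if and only if $y\in g-D_0$. So $M_0$ consists of the $T_y$ with $y\in\{19,16,13,10,7,4,1\}$, and $M_{17}$ of those with $y\in\{14,11,8,5,2,21,18\}$. These are disjoint too. Thus the pair is admissible. The twin pairs $F_0$ and $F_{17}$ are broken, and a gem of new lines $A_0=\{0,b_0,c_0\}$, $B_0=\{b_0,c_0,d_0\}$, $C_0=\{c_0,d_0,17\}$ appears.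

\emph{Step 1.} In the resulting system $\mathcal W_1$, insert a $K_4$ at $(a_1,Z_1)=(d_0,C_0)$ and $(e_1,X_1)=(14,T_{12})$. We have $S_{C_0}=D_{17}\cup\{b_0\}$. Since $D_{12}=\{15,18,21,2,5,8,11\}$ contains neither $0$ nor $17$, we have $S_{T_{12}}=D_{12}\cup\{c_0\}$. These sets are disjoint. Next, $M_{d_0}=M_0\cup\{A_0\}$, with $M_0$ taken in $\mathcal W_0$. Since $14\notin D_0\cup D_{17}$, the set $M_{14}$ consists of $B_0$ and the $T_y$ with $y\in14-D_0=\{11,8,5,2,21,18,15\}$, and it is disjoint from $M_{d_0}$. Finally $d_0\notin S_{T_{12}}$ and $14\notin S_{C_0}$. So the pair is admissible. It breaks $\{B_0,C_0\}$, so the gem of step 0 is gone; it breaks $F_{13}$, whose lines $T_{12},T_{13}$ share $13$ and $14$; and it creates a new gem $A_1,B_1,C_1$.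
\end{example}

We want to continue in this way, so that every step after step 0 breaks one pair $F_f$ and moves the gem on. Once $F_f$ is broken for all eleven odd $f$, the surviving pairs $F_f$ are pairwise disjoint.

\section{The chain of eleven insertions}\label{sec:chain}

\subsection{The recipe}
All base points and indices of base lines are taken modulo $22$. Put $h_m=-8m$, so that $h_0,\dots,h_5=0,14,6,20,12,4$. Starting from $\mathcal W_0=\mathcal C_7$, for $k=0,1,\dots,10$ we obtain $\mathcal W_{k+1}$ from $\mathcal W_k$ by the $K_4$-insertion at $(a_k,Z_k),(e_k,X_k)$, with new points $b_k,c_k,d_k$ and new lines $A_k,B_k,C_k$ (\emph{gadget} $k$), where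
\begin{center}
\begin{tabular}{l|ll|ll}
step $k$ & $a_k$ & $Z_k$ & $e_k$ & $X_k$\\\hline
$0$ & $0$ & $T_0$ & $17$ & $T_{17}$\\
$2m+1$ \ ($0\le m\le4$) & $d_{k-1}$ & $C_{k-1}$ & $h_m-8$ & $T_{h_m-10}$\\
$2m$ \ ($1\le m\le5$) & $b_{k-1}$ & $A_{k-1}$ & $h_m-5$ & $T_{h_m-5}$
\end{tabular}
\end{center}
The entries $e_0=17=h_0-5$ and $X_0=T_{h_0-5}$ also follow the last row. Writing $X_k=T_{x_k}$, the values are
\begin{center}
\begin{tabular}{c|ccccccccccc}
$k$&0&1&2&3&4&5&6&7&8&9&10\\\hline
$e_k$&17&14&9&6&1&20&15&12&7&4&21\\
$x_k$&17&12&9&4&1&18&15&10&7&2&21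
\end{tabular}
\end{center}
Lines keep their names when they are modified. The lines $T_0,X_0,\dots,X_{10}$ are distinct and step $i$ modifies only $Z_i$ and $X_i$, so at step $k$ the line $X_k$ still has its original points, and $e_k\in X_k$. For $k\ge1$ the line $Z_k$ has just been created in step $k-1$, and $a_k\in Z_k$.

The recipe shifts by $-8$ every two steps. What each step is meant to do is to break $F_{f_k}$ with $f_k=17-4k$: even steps remove the point $f_k$ from $T_{f_k}$, and odd steps remove $f_k+1$ from $T_{f_k-1}$.

\begin{proposition}\label{prop:adm}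
For $k=0,\dots,10$ the pair $(a_k,Z_k),(e_k,X_k)$ is admissible in $\mathcal W_k$. Hence $\mathcal W_0,\dots,\mathcal W_{11}$ are systems, and $\mathcal W_k$ has parameter $7+k$.
\end{proposition}

The proof occupies the next three subsections. It is an induction: while step $k$ is checked, the steps $0,\dots,k-1$ are assumed admissible, so that $\mathcal W_k$ is a system and the formulas of Section~\ref{sec:insert} apply to its construction. We first compare base points and base lines, for which only differences modulo $22$ matter. Then we compare the new points in $S_{X_k}$ and $S_{Z_k}$, and the new lines in $M_{a_k}$ and $M_{e_k}$, gadget by gadget.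

\subsection{Shadows in the base}
For $k\ge1$ the point $a_k$ and the line $Z_k$ are new, but they are copies of copies of base objects: with respect to base lines, $a_k$ behaves like a base point $p_k$, and the base points of $S_{Z_k}$ are those of the set of a base line $T_{z_k}$. Put $q_k=e_k$ and
\[
p_{2m}=p_{2m+1}=h_m,\qquad z_0=0,\qquad z_{2m}=h_m+3\ (m\ge1),\qquad z_{2m+1}=h_m-5 .
\]

\begin{lemma}\label{lem:shadow}
Let $0\le k\le10$ and assume that the steps $0,\dots,k-1$ are admissible. In $\mathcal W_k$ the following hold.
\begin{enumerate}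
\item[(a)] $S_{T_y}\cap\mathbb Z_{22}=D_y$ for all $y\in\mathbb Z_{22}$.
\item[(b)] For all $y\in\mathbb Z_{22}$, $a_k\in S_{T_y}$ if and only if $p_k\in D_y$.
\item[(c)] $S_{Z_k}\cap\mathbb Z_{22}=D_{z_k}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds since an insertion adds only new points to the set of an old line. For (b) and (c) we use induction on $k$, the case $k=0$ being clear. Let $k=2m+1$. From $M_{d_{2m}}=M_{a_{2m}}\cup\{A_{2m}\}$ we see that $a_k=d_{2m}$ lies in $S_{T_y}$ if and only if $a_{2m}$ does, that is, if and only if $p_{2m}=h_m=p_k$ lies in $D_y$. And $S_{Z_k}=S_{C_{2m}}=S_{X_{2m}}\cup\{b_{2m}\}$ meets $\mathbb Z_{22}$ in $D_{h_m-5}$ by (a). Let $k=2m+2$. From $M_{b_{2m+1}}=M_{e_{2m+1}}\cup\{C_{2m+1}\}$ and (a) we see that $a_k=b_{2m+1}$ lies in $S_{T_y}$ if and only if $e_{2m+1}=h_m-8=h_{m+1}=p_k$ lies in $D_y$. And $S_{Z_k}=S_{A_{2m+1}}=S_{Z_{2m+1}}\cup\{d_{2m+1}\}$ meets $\mathbb Z_{22}$ in $D_{h_m-5}=D_{h_{m+1}+3}=D_{z_k}$.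
\end{proof}

In the base, disjointness depends only on differences. We have $D_i\cap D_j\ne\emptyset$ if and only if $j-i\in D_0-D_0=\{0,\pm3,\pm6,\dots,\pm18\}$, and this set is the complement of
\[
\Delta=\{1,2,5,8,11,14,17,20,21\},\qquad \Delta=-\Delta .
\]
As $g\in D_y$ if and only if $y\in g-D_0$, also $\{y:g\in D_y\}\cap\{y:g'\in D_y\}=\emptyset$ if and only if $g-g'\in\Delta$.

The relevant differences are as follows.
\begin{center}
\begin{tabular}{l|cccc}
step $k$ & $x_k-z_k$ & $p_k-q_k$ & $p_k-x_k$ & $q_k-z_k$\\\hline
$0$ & $17$ & $5$ & $5$ & $17$\\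
$2m+1$ & $17$ & $8$ & $10$ & $19$\\
$2m\ge2$ & $14$ & $5$ & $5$ & $14$
\end{tabular}
\end{center}
The first two columns lie in $\Delta$. Hence, by Lemma~\ref{lem:shadow}, $S_{X_k}$ and $S_{Z_k}$ have no common base point, and $M_{a_k}$ and $M_{e_k}$ have no common base line. The last two columns avoid $D_0=\{3,6,\dots,21\}$. So $p_k\notin D_{x_k}$, which by Lemma~\ref{lem:shadow}(b) is condition (iii), and $q_k\notin D_{z_k}$, which by Lemma~\ref{lem:shadow}(c) is condition (iv). For $k=0$ this is everything. For $k\ge1$ we still have to compare, in (i), the new points in $S_{X_k}$ and $S_{Z_k}$, and in (ii), the new lines in $M_{a_k}$ and $M_{e_k}$.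

We shall need the following translates:
\begin{align*}
D_0&=\{3,6,9,12,15,18,21\}, & D_0+3&=\{2,6,9,12,15,18,21\},\\
D_0+5&=\{1,4,8,11,14,17,20\}, & D_0-5&=\{1,4,7,10,13,16,20\},\\
D_0+8&=\{1,4,7,11,14,17,20\}, & D_0-10&=\{2,5,8,11,15,18,21\}.
\end{align*}

\subsection{Condition (i)}
For $y\in\mathbb Z_{22}$ and $i<k$, the set $S_{T_y}$ contains exactly one of $b_i,c_i,d_i$. We record its letter: by Section~\ref{sec:insert} and Lemma~\ref{lem:shadow}(a),(b), applied in $\mathcal W_i$, the letter is $d$ if $p_i\in D_y$, it is $b$ if $q_i\in D_y$, and it is $c$ otherwise. In terms of $t=h_j-y$ this reads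
\begin{align}
i=2j:&\quad d\text{ if }t\in D_0,\quad b\text{ if }t\in D_0+5,\quad c\text{ otherwise};\label{eq:even}\\
i=2j+1:&\quad d\text{ if }t\in D_0,\quad b\text{ if }t\in D_0+8,\quad c\text{ otherwise}.\label{eq:odd}
\end{align}
The set $S_{Z_k}$ also has exactly one letter in each gadget $i<k$, as the next formulas show, and we have to see that the letters of $S_{X_k}$ and $S_{Z_k}$ differ in every gadget. Fix $m$ with $0\le m\le4$ and consider the steps $2m+1$ and $2m+2$ together. From the proof of Lemma~\ref{lem:shadow},
\[
S_{Z_{2m+1}}=S_{X_{2m}}\cup\{b_{2m}\},\qquad S_{Z_{2m+2}}=S_{X_{2m}}\cup\{b_{2m},d_{2m+1}\},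
\]
with $S_{X_{2m}}$ taken in $\mathcal W_{2m}$ and $X_{2m}=T_{h_m-5}$. These sets are compared with the sets of $X_{2m+1}=T_{h_m-10}$ and $X_{2m+2}=T_{h_m-13}$, respectively; here $h_{m+1}-5=h_m-13$. For the gadgets $i=2j$ and $i=2j+1$ put $r=m-j$. Then $h_j-(h_m-s)=8r+s$, so for the three lines $T_{h_m-5}$, $T_{h_m-10}$, $T_{h_m-13}$ we have $t=8r+5$, $8r+10$, $8r+13$. For the gadgets $i<2m$, where $1\le r\le m\le 4$, the rules \eqref{eq:even} and \eqref{eq:odd} give these letters (first for $i=2j$, then for $i=2j+1$):
\begin{center}
\begin{tabular}{c|cc|cc|cc}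
 & \multicolumn{2}{c|}{$T_{h_m-5}$ \ (for $Z_k$)} & \multicolumn{2}{c|}{$T_{h_m-10}$} & \multicolumn{2}{c}{$T_{h_m-13}$}\\
$r$ & $t$ & letters & $t$ & letters & $t$ & letters\\\hline
1&13&$c,c$&18&$d,d$&21&$d,d$\\
2&21&$d,d$&4&$b,b$&7&$c,b$\\
3&7&$c,b$&12&$d,d$&15&$d,d$\\
4&15&$d,d$&20&$b,b$&1&$b,b$
\end{tabular}
\end{center}
In every row, both letters for $T_{h_m-5}$ differ from the corresponding letters for the two other lines. There remain the gadgets with $r=0$. In gadget $2m$ the set $S_{Z_k}$ has the letter $b$ for both steps $k$, while for $t=10$ and for $t=13$ rule \eqref{eq:even} gives $c$. In gadget $2m+1$, which concerns only $k=2m+2$, the set $S_{Z_k}$ has the letter $d$, while for $t=13$ rule \eqref{eq:odd} gives $c$. Hence $S_{X_k}\cap S_{Z_k}=\emptyset$ for $k=1,\dots,10$.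

\subsection{Condition (ii)}
This is the dual computation. For $g\in\mathbb Z_{22}$ and $i<k$, the set $M_g$ contains exactly one of $A_i,B_i,C_i$. By Section~\ref{sec:insert} and Lemma~\ref{lem:shadow}(a),(c) its letter is $A$ if $g\in D_{z_i}$, it is $C$ if $g\in D_{x_i}$, and it is $B$ otherwise. In terms of $\tau=g-h_j$,
\begin{align}
i=2j:&\quad A\text{ if }\tau\in D_0+3,\quad C\text{ if }\tau\in D_0-5,\quad B\text{ otherwise};\label{eq:Even}\\
i=2j+1:&\quad A\text{ if }\tau\in D_0-5,\quad C\text{ if }\tau\in D_0-10,\quad B\text{ otherwise}.\label{eq:Odd}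
\end{align}
There is one exception: since $z_0=0$ instead of $3$, for $i=0$ the letter is $A$ if $\tau\in D_0$. The sets $D_0$ and $D_0+3$ differ only in the residues $2$ and $3$. None of the values of $\tau$ below is $2$ or $3$, so the exception is immaterial.

Now consider the steps $2m$ and $2m+1$ together. For $m\ge1$ we have $a_{2m}=b_{2m-1}$ and $e_{2m-1}=h_m$, so
\[
M_{a_{2m}}=M_{h_m}\cup\{C_{2m-1}\},\qquad M_{a_{2m+1}}=M_{d_{2m}}=M_{a_{2m}}\cup\{A_{2m}\},
\]
with $M_{h_m}$ taken in $\mathcal W_{2m-1}$ and, in the second formula, $M_{a_{2m}}$ taken in $\mathcal W_{2m}$. The second formula also holds for $m=0$. These sets are compared with $M_g$ for $g=e_{2m}=h_m-5$ and $g=e_{2m+1}=h_m-8$, respectively. With $r=m-j$, the values of $\tau$ for $g=h_m,\ h_m-5,\ h_m-8$ are $-8r,\ -8r-5,\ -8r-8$. For the gadgets $i<2m$, where $1\le r\le m$, the rules \eqref{eq:Even} and \eqref{eq:Odd} give these letters (first for $i=2j$, then for $i=2j+1$):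
\begin{center}
\begin{tabular}{c|cc|cc|cc}
 & \multicolumn{2}{c|}{$g=h_m$ \ (for $a_k$)} & \multicolumn{2}{c|}{$g=h_m-5$} & \multicolumn{2}{c}{$g=h_m-8$}\\
$r$ & $\tau$ & letters & $\tau$ & letters & $\tau$ & letters\\\hline
1&14&$B,\mathbf{C}$&9&$A,B$&6&$A,B$\\
2&6&$A,B$&1&$C,A$&20&$C,A$\\
3&20&$C,A$&15&$A,C$&12&$A,B$\\
4&12&$A,B$&7&$C,A$&4&$C,A$\\
5&4&$C,A$&21&$A,C$&--&--
\end{tabular}
\end{center}
The boldface $\mathbf C$ is not given by the rule: it is the letter of $M_{a_k}$ in gadget $2m-1$, coming from the line $C_{2m-1}$ added above. For $g=h_m-8$ only $r\le4$ occurs, because $2m+1\le 9$. Again both letters for $a_k$ differ, in every row, from the corresponding letters in the two other columns. There remains gadget $2m$ in step $2m+1$ (that is, $r=0$). There $M_{a_k}$ has the letter $A$, while $g=h_m-8$ gives $\tau=14$ and, by \eqref{eq:Even}, the letter $B$. Hence $M_{a_k}\cap M_{e_k}=\emptyset$ for $k=1,\dots,10$. This completes the proof of Proposition~\ref{prop:adm}.\hfill$\square$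

\subsection{The twin pairs}

\begin{proposition}\label{prop:twins}
Let $f_k=17-4k$ modulo $22$. For $1\le k\le11$ the twin pairs of $\mathcal W_k$ are
\begin{itemize}
\item the pairs $F_f$ with $f\notin\{0,f_0,\dots,f_{k-1}\}$;
\item for each gadget $i\le k-2$, the pair $\{A_i,B_i\}$ if $i$ is even and $\{B_i,C_i\}$ if $i$ is odd;
\item both pairs $\{A_{k-1},B_{k-1}\}$ and $\{B_{k-1},C_{k-1}\}$.
\end{itemize}
Moreover $a_k\notin X_k$ and $e_k\notin Z_k$ in $\mathcal W_k$ for $0\le k\le 10$.
\end{proposition}

\begin{proof}
We begin with the last statement. We have $0\notin T_{17}$ and $17\notin T_0$. Let $k\ge1$. Then $a_k$ is a new point and $X_k\subset\mathbb Z_{22}$. If $k=2m+1$, the only base point of $Z_k=C_{2m}=\{c_{2m},d_{2m},e_{2m}\}$ is $e_{2m}=h_m-5\ne h_m-8=e_k$. If $k\ge2$ is even, then $Z_k=A_{k-1}=\{a_{k-1},b_{k-1},c_{k-1}\}$ has no base point, since $a_{k-1}=d_{k-2}$. So by Section~\ref{sec:insert}, step $k$ creates exactly the pairs $\{A_k,B_k\}$ and $\{B_k,C_k\}$, and no mixed ones.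

For the list of twin pairs we use induction on $k$, starting from $\mathcal W_0$, whose twin pairs are all the $F_f$. By Lemma~\ref{lem:sumtwins}, surviving twin pairs keep their two common points. We determine which pairs of $\mathcal W_k$ are broken in step $k$. The residues $f_0,\dots,f_{10}$ are odd, and they are distinct because $4$ has order $11$ in $\mathbb Z_{22}$. So $F_{f_k}$ is still present in $\mathcal W_k$.

Consider $(e_k,X_k)$. By induction, the only twin pairs of $\mathcal W_k$ that can contain the base line $X_k$ are pairs $F_f$. If $k=2m$, then $f_k=17-8m=h_m-5=e_k=x_k$. The line $T_{f_k}$ can be only in the pairs $F_{f_k}$ and $F_{f_k+1}$, with intersections $\{f_k,f_k+1\}$ and $\{f_k+1,f_k+2\}$, so removing $f_k$ breaks $F_{f_k}$ only. If $k=2m+1$, then $f_k=13-8m=h_m-9$, so $e_k=f_k+1$ and $x_k=f_k-1$. The line $T_{f_k-1}$ can be only in the pairs $F_{f_k-1}$ and $F_{f_k}$, with intersections $\{f_k-1,f_k\}$ and $\{f_k,f_k+1\}$, so removing $f_k+1$ breaks $F_{f_k}$ only.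

Now consider $(a_k,Z_k)$. For $k=0$ it is $(0,T_0)$, which breaks $F_0$ only. For even $k\ge2$ it is $(b_{k-1},A_{k-1})$, which breaks the only twin pair $\{A_{k-1},B_{k-1}\}$ of $A_{k-1}$, and $\{B_{k-1},C_{k-1}\}$ survives. For odd $k$ it is $(d_{k-1},C_{k-1})$, which breaks the only twin pair $\{B_{k-1},C_{k-1}\}$ of $C_{k-1}$, and $\{A_{k-1},B_{k-1}\}$ survives. This is the claim for $\mathcal W_{k+1}$.
\end{proof}

The residues $f_0,\dots,f_{10}$ are all the odd residues. Only the pairs $F_2,F_4,\dots,F_{20}$ avoid $f=0$ and all odd $f$, and these are pairwise disjoint. We record two consequences.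
\begin{equation}\label{eq:five}
\begin{array}{l}
\text{The twin pairs of $\mathcal W_{11}$ are pairwise disjoint, except that both}\\
\text{$\{A_{10},B_{10}\}$ and $\{B_{10},C_{10}\}$ are present.}
\end{array}
\end{equation}
\begin{equation}\label{eq:six}
\begin{array}{l}
\text{The twin pairs of $\mathcal W_{10}$ that are broken neither by $(a_{10},Z_{10})$ nor}\\
\text{by $(e_{10},X_{10})$ are pairwise disjoint.}
\end{array}
\end{equation}
For \eqref{eq:six}, these two incidences break $\{A_9,B_9\}$ and $F_{21}$, as the proof shows. What remains in $\mathcal W_{10}$ are $F_2,F_4,\dots,F_{20}$ and one pair for each of the gadgets $0,\dots,9$.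

\section{The counterexample}\label{sec:counter}

The system $\mathcal W_{11}$, with parameter $18$ and $55$ points, has just one line with two twins, namely $B_{10}$. It came from the $K_4$ glued in last. By \eqref{eq:six}, everything on the host side of that gluing is already clean. So we repeat step $10$ with a better guest than $K_4$, and the system $\mathcal W_{11}$ itself will do: its only defect disappears if it is opened at the point $b_{10}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
As host take $\mathcal W_{10}$, with the pair $(a_{10},Z_{10}),(e_{10},X_{10})$, which is admissible by Proposition~\ref{prop:adm}. As guest take a disjoint copy of $\mathcal W_{11}$, opened at $v=b_{10}$. The lines of $\mathcal W_{11}$ through $b_{10}$ are $A_{10}$, $B_{10}$ and the modified line $T_{21}-21+b_{10}=\{b_{10},0,1\}$; let $T$ be the latter. By Lemma~\ref{lem:sum}, the sum is a system with parameter $17+18=35$.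

We apply Lemma~\ref{lem:sumtwins}. By \eqref{eq:six}, the surviving host twin pairs are pairwise disjoint. Here $\{P,Q\}=\{A_{10},B_{10}\}$, so this guest pair does not survive, and by \eqref{eq:five} the surviving guest pairs are pairwise disjoint. There are no mixed twin pairs, since $a_{10}\notin X_{10}$ and $e_{10}\notin Z_{10}$ by Proposition~\ref{prop:twins}. So the sum is gem-free, and its graph, on $3\cdot35+1=106$ vertices, is $(35,3)$-partitionable without critical cliques.
\end{proof}

\section{All large \texorpdfstring{$\alpha$}{alpha}}\label{sec:large}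

Sums of gem-free systems can be kept gem-free. We need a supply of admissible pairs that exist in every system; two lines through one point always provide one.

\begin{lemma}\label{lem:local}
Let $X\ne Z$ be lines through a point $s$ of a system. Then exactly one point $e$ of $X\setminus\{s\}$ is not in $S_Z$, and the pair $(s,Z),(e,X)$ is admissible.
\end{lemma}

\begin{proof}
Since $|S_Z\cap X|=1$ and $s\notin S_Z$, exactly one of the other two points of $X$ is in $S_Z$, and $e$ is the remaining one. Now (i) holds by Lemma~\ref{lem:dual}(b) at $s$. Condition (ii) holds because for a line $L\in M_s\cap M_e$ the set $S_L$ would contain the two points $s,e$ of $X$. Condition (iii) holds because $s\in X$, and (iv) by the choice of $e$.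
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:large}]
\emph{A gem-free system with parameter $36$.} As host take $\mathcal W_{11}$, with the pair of Lemma~\ref{lem:local} for $s=c_{10}$, $Z=B_{10}=\{b_{10},c_{10},d_{10}\}$ and $X=A_{10}=\{a_{10},b_{10},c_{10}\}$. Here $e=b_{10}$, because $b_{10}\in B_{10}$ implies $b_{10}\notin S_{B_{10}}$. The incidence $(c_{10},B_{10})$ breaks both $\{A_{10},B_{10}\}$ and $\{B_{10},C_{10}\}$, so by \eqref{eq:five} the surviving host twin pairs are pairwise disjoint. As guest take a disjoint copy of $\mathcal W_{11}$ with $v=b_{10}$ and $T=\{b_{10},0,1\}$ as in Section~\ref{sec:counter}. As shown there, the surviving guest pairs are pairwise disjoint. This time the host has $a=c_{10}\in X$ and $e=b_{10}\in Z$, so mixed pairs have to be excluded on the guest side. The guest lines $P,Q$ are $A_{10}=\{b_9,b_{10},c_{10}\}$ and $B_{10}$ in some order. Both meet $T$ only in $v$, so $q\notin P$ and $p\notin Q$, and there are no mixed twin pairs. The sum is gem-free with parameter $18+18=36$.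

\emph{Additivity.} Let $\mathcal G$ and $\mathcal H$ be gem-free. In $\mathcal G$ take any pair provided by Lemma~\ref{lem:local}. In $\mathcal H$ take any line $T$. If $T$ has a twin $T'$, which is then unique, let $v$ be the point of $T\setminus T'$; otherwise let $v\in T$ be arbitrary. A line other than $T$ through $v$ is not a twin of $T$, so $P$ and $Q$ meet $T$ only in $v$. Thus $q\notin P$ and $p\notin Q$. By Lemma~\ref{lem:sumtwins}, the sum has no mixed twin pairs, and its twin pairs are old ones, pairwise disjoint within the host and within the guest. So the sum is gem-free with parameter $\alpha_{\mathcal G}+\alpha_{\mathcal H}$.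

Starting with the gem-free systems with parameters $35$ (Section~\ref{sec:counter}) and $36$, we obtain all parameters $35i+36j$ with $i,j\ge0$, $i+j\ge1$. Finally, let $N\ge1190=34\cdot35$ and write $N=35u+r$ with $0\le r\le34$. Then $u\ge34\ge r$, and $N=35(u-r)+36r$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{rutcor}
\emph{Research Report RUTCOR}, Rutgers Center for Operations Research, Rutgers University, P.O. Box 5062, New Brunswick, New Jersey, 08903-5062. \url{https://pdfs.semanticscholar.org/66c7/1213c502ddb35e415ee27bbbc58c622d4053.pdf}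
\end{thebibliography}

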